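# Exponentially long improving sequences in unit-cost multicast games

## 1. Two players stop after at most $3|E|$ steps

Several players want to connect to their targets in a network. Each picks a path, and each edge costs one unit, split equally among the players who use it. If players keep switching to cheaper paths, one at a time, how long can this last?

**Definition (game).** An instance is an undirected graph $G=(V,E)$ with $n$ players. Every edge has cost $1$. Player $i$ has a source $s_i$ and a sink $t_i$; her strategies are the $s_i$-$t_i$ paths. In a profile $\sigma=(\sigma_1,\dots,\sigma_n)$ let $n_\sigma(e)$ be the number of players whose path uses $e$. Player $i$ pays $\sum_{e\in\sigma_i}1/n_\sigma(e)$. The size of the instance is $N=|V|+|E|+n$. It is a multicast game if all sinks equal one vertex $r$, the root. It is a broadcast game if, moreover, every vertex other than $r$ is the source of a player.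

**Definition (improving step).** An improving step is any unilateral switch that strictly decreases the cost of the player who switches. Nothing is required of the players who do not move, and the switch need not be the best one available. An improving sequence is a sequence of improving steps, each starting where the previous one ended; its length is the number of steps.

**Example.** Take a triangle with vertices $s_1,s_2,r$, and start with both players on detours: player 1 on $s_1s_2r$, player 2 on $s_2s_1r$. They share $s_1s_2$, so each pays $\frac12+1=\frac32$. Player 1 switches to the edge $s_1r$, which player 2 also uses, and now pays $\frac12$. Then player 2 pays $1+\frac12=\frac32$ and switches to $s_2r$, paying $1$. Now player 1 also pays $1$, and a detour would cost $1+\frac12$ to either player. We are at a pure Nash equilibrium after two steps.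

Why must such a sequence end? Write $H_m=\sum_{k=1}^m\frac1k$, with $H_0=0$. Rosenthal's potential is
$$\Phi(\sigma)=\sum_{e\in E}\sum_{k=1}^{n_\sigma(e)}\frac1k=\sum_{e\in E}H_{n_\sigma(e)}. \tag{1}$$
Let player $i$ switch. Remove her first: each edge of her old path loses its last term $1/n_\sigma(e)$, so $\Phi$ drops by exactly her old cost. Insert her on the new path: each edge gains the term $1/(\text{new load})$, so $\Phi$ rises by exactly her new cost. Hence the change in her cost equals the change in $\Phi$. In the triangle, $\Phi$ goes $\frac72\to\frac52\to2$. Since $\Phi$ takes finitely many values, improving sequences always end, and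
$$0\le\Phi(\sigma)\le|E|\,H_n. \tag{2}$$

**Claim (two players).** If $n=2$, every improving sequence has length at most $3|E|$.

*Proof.* Each $H_{n_\sigma(e)}$ is one of $0,1,\frac32$, so $\Phi$ is a multiple of $\frac12$ and every step lowers it by at least $\frac12$. By (2), $\Phi$ lies in $[0,\frac32|E|]$. So there are at most $3|E|$ steps. $\square$

What changes for $n$ players? The range $|E|H_n$ of the potential is still polynomial in $N$. But the values of $\Phi$ now have denominators up to
$$L(n)=\mathrm{lcm}(1,\dots,n),$$
which grows exponentially in $n$. So a step might be tiny. In fact tiny steps do occur: the question comes from "Disjoint Paths, Dynamic Equilibria, and the Design of Networks", and it is recorded there as known that for $1\le k<n$ with $n=2^k$ some multicast game with unit edge costs and size polynomial in $n$ has a single improving step decreasing the potential by exactly $1/\big((n-k)\binom nk\big)$, which is smaller than the inverse of any polynomial in $n$. Because the range (2) is polynomial, superpolynomially small steps are necessary for a superpolynomially long sequence. One small step does not make a long sequence, though. So we ask: is there an infinite family of multicast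 games with unit edge costs, of size tending to infinity, with improving sequences longer than every polynomial in the size?

## 2. Exponential length, in multicast and in broadcast games

The answer is yes. All graphs we construct are simple.

**Theorem 1.** There is a constant $C$ such that for every $K\ge1$ there is a multicast game with unit edge costs, $n=3K+2$ players and size $N\le CK^5$, having an improving sequence of length exactly $2^{K+2}-K-4$. In each step the potential decreases by exactly $1/L(K+3)$. The length is thus $2^{\Omega(N^{1/5})}$.

**Theorem 2.** The same holds for broadcast games with exactly one player per non-root vertex, with the same length, the same decrease per step, and $N\le C'K^5$ (here $n=|V|-1$).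

**Theorem 3.** In every unit-cost game (arbitrary sources and sinks), every improving sequence has length at most $|E|\,H_n\,L(n)$, and also less than $2^{|E|+n}$.

**Theorem 4.**
(a) For all large $n$ there is a unit-cost multicast game with $n$ players and size $n^{5+o(1)}$ having an improving sequence of length at least $e^{(1-o(1))n}$. Hence if $T(n,m)$ is the maximum length of an improving sequence in unit-cost multicast games with $n$ players and at most $m$ edges, then $\ln T(n,m)=(1+o(1))n$ whenever $m=m(n)$ satisfies $n^6\le m\le e^{o(n)}$.
(b) Let $f:\mathbb N\to\mathbb N$ with $1\le f(N)\le N/2$. The maximum length of improving sequences in unit-cost multicast games with $f(N)$ players and size at most $N$ is polynomially bounded in $N$ if and only if $f(N)=O(\log N)$.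

(In (b), $N\ge2$ is understood, since for $N=1$ no value of $f$ is allowed.)

Theorem 3 is the two-player argument with the right denominator, so we settle it at once.

*Proof of Theorem 3.* Every $H_k$ with $k\le n$ is a multiple of $1/L(n)$, hence so is $\Phi$. Each step therefore lowers $\Phi$ by at least $1/L(n)$, and (2) gives at most $|E|H_nL(n)$ steps. For the second bound, $\Phi(\sigma)$ depends only on the numbers $m_k$ of edges with load exactly $k$, $0\le k\le n$. These are $n+1$ nonnegative integers with sum $|E|$, so there are at most $\binom{|E|+n}{n}\le2^{|E|+n}$ possibilities, and $\Phi$ takes at most that many values. It strictly decreases in every step, so the number of steps is smaller than the number of values. $\square$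

For the lower bounds we must learn to set costs to within $1/L(B)$, with a graph and a number of players only polynomial in $B$.

## 3. Every multiple of $1/\mathrm{lcm}(1,\dots,B)$ from small denominators

Fix $B\ge2$ and $L=L(B)$. For each prime $p\le B$ let $q$ be the largest power of $p$ with $q\le B$, and let $\mathcal Q$ be the set of these $q$. They are pairwise coprime, their product is $L$, and $|\mathcal Q|\le B-1$ because the primes up to $B$ lie in $\{2,\dots,B\}$. For $B=4$, for instance, $\mathcal Q=\{4,3\}$ and $L=12$.

**Lemma 1.**
(a) For every $\xi\in\frac1L\mathbb Z$ there are integers $0\le a_q<q$ $(q\in\mathcal Q)$ with $\xi-\sum_qa_q/q\in\mathbb Z$.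
(b) Every $\xi\in\frac1L\mathbb Z$ with $\xi\ge B^2$ can be written as $\xi=M+\sum_qa_q\big(1-\frac1q\big)$ with integers $0\le a_q<q$ and an integer $0<M\le\xi$.
(c) $L(B)\ge2^{B-1}$.

For $B=4$ and $\xi=\frac1{12}$, part (a) is solved by $\frac34+\frac13=\frac{13}{12}=1+\frac1{12}$: four unit fractions (three copies of $\frac14$ and one of $\frac13$) give the tiny number $\frac1{12}$, up to an integer.

*Proof.* (a) This is the Chinese Remainder Theorem. Since $\gcd(L/q,q)=1$, let $a_q\in\{0,\dots,q-1\}$ satisfy $a_q\equiv(L\xi)(L/q)^{-1}\pmod q$. For $q'\ne q$ we have $q\mid L/q'$, so
$$\sum_{q'}a_{q'}\frac L{q'}\equiv a_q\frac Lq\equiv L\xi\pmod q .$$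
This holds for every $q\in\mathcal Q$, hence modulo their product $L$. Divide by $L$.

(b) Apply (a) to $-\xi$: there are $a_q$ with $\xi+\sum_qa_q/q\in\mathbb Z$. Put $M=\xi-\sum_qa_q(1-\frac1q)=\xi+\sum_q\frac{a_q}q-\sum_qa_q$, an integer. Clearly $M\le\xi$, and
$$M\ge B^2-\sum_q(q-1)\ge B^2-(B-1)^2>0 .$$

(c) For $0\le k\le B-1$,
$$\int_0^1t^k(1-t)^{B-1-k}\,dt=\frac{k!\,(B-1-k)!}{B!}=\frac1{B\binom{B-1}k}.$$
Expanding the integrand gives an integer combination of monomials $t^h$ with $h\le B-1$, so the integral is an integer combination of fractions $\frac1{h+1}$ with $h+1\le B$, hence a multiple of $1/L$. It is positive, so it is at least $1/L$, that is, $L\ge B\binom{B-1}k$. The $B$ numbers $\binom{B-1}0,\dots,\binom{B-1}{B-1}$ sum to $2^{B-1}$, so the largest is at least $2^{B-1}/B$. $\square$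

## 4. A background road that sets prices, and one mover with $2^K$ paths

Unit fractions appear as prices once some players stand still: an edge already used by $b$ motionless players costs $\frac1{b+1}$ to one more user, and $\frac1{b+2}$ to each of two more users.

**Definition (background road).** Let $e_l=u_lv_l$, $l=1,\dots,m$, be pairwise vertex-disjoint edges, called special, with prescribed loads $b_l\in\{0,\dots,B-1\}$, and let $m\ge1$. For every $l$ add a new vertex $c_l$ and edges $u_lc_l$, $c_lv_l$. Add edges $v_lu_{l+1}$ for $l<m$, and $v_mr$. For $h=1,\dots,B-1$ add a new source $s_h$ and an edge $s_hu_1$. Background player $h$ goes from $s_h$ to $u_1$; then, for $l=1,\dots,m$, from $u_l$ to $v_l$, along $e_l$ if $h\le b_l$ and along the bypass $u_lc_lv_l$ if $h>b_l$; after each $v_l$ she goes on to $u_{l+1}$, and after $v_m$ to $r$.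

Her route is a simple path, and exactly the background players $1,\dots,b_l$ use $e_l$. For example, with $B=3$, $m=2$, $b_1=2$, $b_2=1$, both background players use $e_1$, while on $e_2$ player 1 takes the edge and player 2 takes the bypass. A third player pays $\frac13$ on $e_1$ and $\frac12$ on $e_2$.

The other players, the active ones, will share only special edges with the background. They move between special edges along connectors: paths of length at least $2$ whose interior vertices are new and used for nothing else. Because of the new interior vertices, no connector shares an edge with the road and the graph stays simple.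

**Example (one mover).** Let $B=K+1$, so $L=L(B)\ge2^K$ by Lemma 1(c). One active player travels through vertices $s=p_1,p_2,\dots,p_{K+1}=r$, with two routes from $p_k$ to $p_{k+1}$ for each $k\le K$. Lemma 1(a) gives $a_q$ with $\sum_qa_q/q=h_k+2^{k-1}/L$, $h_k\in\mathbb Z$. Since the left side is nonnegative and $0<2^{k-1}/L<1$, we have $h_k\ge0$ and $\kappa_k=\sum_qa_q\ge1$. The lower route passes through $\kappa_k$ special edges, $a_q$ of them with load $q-1$, with connectors of length $2$ before, between and after them. It costs $2(\kappa_k+1)+h_k+2^{k-1}/L$. The upper route is a connector of length $2(\kappa_k+1)+h_k$. So her $2^K$ paths cost $c+\frac jL$ for $j=0,1,\dots,2^K-1$, with one constant $c$. Starting at $j=2^K-1$ she can walk down through all of them, one by one, in $2^K-1$ improving steps. The game has $B$ players, and since $\kappa_k\le(B-1)^2$ and $h_k\le\kappa_k$, its size is polynomial in $K$.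

So a qualitative yes is already at hand. In this example the length comes from a single player who has exponentially many paths and never returns to one that she has left. Theorems 1, 2 and 4 will be proved by a construction in which the length comes from the interaction of the movers: each mover uses only $D$ prescribed paths (two of them in Theorems 1 and 2), again and again. Interaction is then unavoidable. If each of $|A|$ movers has at most $D$ prescribed paths and her cost depends only on her own choice, she visits each of them at most once, and there are at most $|A|(D-1)$ steps.

## 5. A base-$D$ counter that only goes downhill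

We first look for the right abstract function, and build the network afterward. Think of an integer-valued energy $\mathcal E$ in which each term depends on one or two players' strategies, and look for a long sequence of single-player switches, each lowering $\mathcal E$.

The natural attempt is a binary counter with digits $z_1,\dots,z_K\in\{0,1\}$ and energy $\sum_kS_k(1-z_k)$ with $S_k=2^{k-1}$. Counting up by one lowers this energy by one. But an increment with a carry consists of several switches: it sets $z_k$ to $1$, which is downhill, and resets the lower digits from $1$ to $0$, each of which raises the energy by $S_j$. The resets are uphill. With only this energy a digit never goes back, whatever the positive weights $S_k$, and the sequence has at most $K$ steps.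

The repair is to give every digit $z_k$ a helper $y_k$. Before the carry into digit $k$, the helper switches on. While it is on, it penalizes each lower digit that stands at its maximum by $M_j$, slightly more than the reset costs, so that resetting becomes downhill. Then $z_k$ advances, which in turn makes it profitable for the helper to switch off. The helper must itself pay $\sum_{j<k}M_j$ when it switches on, so being off must carry a slightly larger penalty. Every comparison should be off by exactly one, and this forces all the weights.

Let $D\ge2$, $K\ge1$, and
$$S_1=3,\qquad S_{k+1}=DS_k+1,\qquad M_k=(D-1)S_k+1,\qquad F_k=S_k-2 .$$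
Since $S_{k+1}-S_k=M_k$,
$$S_k=3+\sum_{j<k}M_j,\qquad F_k=1+\sum_{j<k}M_j. \tag{3}$$
The active players are $y_1,\dots,y_K,z_1,\dots,z_K$, each with strategy set $\{0,\dots,D-1\}$. With $[\,\cdot\,]$ equal to $1$ if the condition holds and $0$ otherwise, let
$$\mathcal E=\sum_kS_k(D-1-z_k)+\sum_kF_k[y_k=0]+\sum_k(F_k+1)[1\le y_k\le z_k]+\sum_{j<k}M_j[y_k\ge1][z_j=D-1]. \tag{4}$$

**Lemma 2.** From the all-zero profile there is a sequence of single-player switches, each decreasing $\mathcal E$ by exactly $1$, of length
$$T(D,K)=\sum_{k=1}^K(D-1)D^{K-k}(k+2)\ge3(D^K-1).$$
Moreover $T(2,K)=2^{K+2}-K-4$.

*Proof.* Read $(z_K\dots z_1)$ as a number in base $D$. Suppose all $y$ are $0$ and the number is not maximal. Let $k$ be the smallest index with $z_k<D-1$, so $z_j=D-1$ for all $j<k$, and put $d=z_k+1\ge1$. We increment the number in four stages.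

**Stage 1: the helper switches on.** Move $y_k$ from $0$ to $d$. The term $F_k[y_k=0]$ disappears. The term with $[1\le y_k\le z_k]$ stays $0$, since $z_k=d-1<d$. Every $j<k$ now contributes $M_j$. By (3) the change is $-F_k+\sum_{j<k}M_j=-1$.

**Stage 2: the lower digits are reset.** For each $j<k$ in turn, move $z_j$ from $D-1$ to $0$. The only nonzero helper is $y_k$, so exactly two terms change: $S_j(D-1-z_j)$ rises by $(D-1)S_j$, and the penalty $M_j$ disappears. The change is $(D-1)S_j-M_j=-1$.

**Stage 3: the digit advances.** Move $z_k$ from $d-1$ to $d$. The first sum drops by $S_k$. The bracket $[1\le y_k\le z_k]$ becomes $1$, because $y_k=d=z_k$, adding $F_k+1$. The terms $M_k[y_{k'}\ge1][z_k=D-1]$ with $k'>k$ vanish, since those helpers are $0$. The change is $-S_k+F_k+1=-1$.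

**Stage 4: the helper switches off.** Move $y_k$ from $d$ to $0$. This brings back $F_k$ and removes $F_k+1$. No penalty $M_j$ is present, because $z_j=0\ne D-1$ for $j<k$. The change is $-1$.

All $y$ are again $0$ and the number has grown by one, in $1+(k-1)+1+1=k+2$ switches. Now count from $0$ to $D^K-1$. An increment has index $k$ when the digits below $k$ are $D-1$, the digit $z_k$ is one of $D-1$ values, and the $K-k$ higher digits are arbitrary. That makes $(D-1)D^{K-k}$ increments, which gives the formula. Since $k+2\ge3$ and $\sum_k(D-1)D^{K-k}=D^K-1$, the bound follows. For $D=2$,
$$\sum_{k=1}^K2^{K-k}k+2\sum_{k=1}^K2^{K-k}=(2^{K+1}-K-2)+(2^{K+1}-2)=2^{K+2}-K-4. \qquad\square$$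

**Example.** For $D=2$, $K=1$ we have $\mathcal E=3(1-z)+[y=0]+2[y=z=1]$. Along $(y,z)=(0,0),(1,0),(1,1),(0,1)$ it takes the values $4,3,2,1$. For $D=2$, $K=2$ the weights are $S_1=3$, $M_1=4$, $F_1=1$, $S_2=7$, $F_2=5$. The all-zero profile has energy $3+7+1+5=16$. After the first increment ($z_1=1$, the rest $0$) the energy is $7+1+5=13$. The carry then runs as follows: $y_2\to1$ gives $7+1+4=12$; $z_1\to0$ gives $3+7+1=11$; $z_2\to1$ gives $3+1+6=10$; $y_2\to0$ gives $3+1+5=9$. A third increment ends at $6$, after $3+4+3=10$ steps.

For the next section we record the shape of (4). There are $2K$ active players. The one-player terms belong to each $z_k$ and $y_k$. The two-player terms belong to the pairs $\{y_k,z_k\}$ and $\{y_k,z_j\}$, $j<k$, so each player is in at most $K$ pairs. All individual values are integers in $[0,DS_K]$; for instance $M_j=(D-1)S_j+1\le DS_j$.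

## 6. From an energy to path costs

We want a game in which a switch by player $i$ changes her cost by exactly $\frac1L$ times the change of $\mathcal E$. The one-player terms can be imitated by private routes with the right price, as in Section 4. The two-player terms must come from edges that two active players share, and there the direct approach fails: sharing only lowers cost, while (4) has penalties. The way out is to give every pair of strategies its own shared stretch. Whatever $i$ and $j$ play, they then share exactly one stretch and receive a discount. A penalty $\Theta/L$ is realized as a discount that is smaller by $\Theta/L$ than the standard amount $B^2+1$.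

**Lemma 3.** Let $A$ be a finite set of active players with finite sets $X_i$, $2\le|X_i|\le D$. Let $B\ge2$, $L=L(B)$, and $\theta_i:X_i\to\{0,\dots,L\}$. Let $P$ be a nonempty set of unordered pairs of active players, each active player being in at most $\Delta\ge1$ pairs, and for $\{i,j\}\in P$ let $\Theta_{ij}:X_i\times X_j\to\{0,\dots,L\}$. Put
$$\mathcal E(x)=\sum_i\theta_i(x_i)+\sum_{\{i,j\}\in P}\Theta_{ij}(x_i,x_j).$$
There is a unit-cost multicast game on a simple graph with $|A|+B-1$ players with distinct sources, fixed paths for $B-1$ background players, and for each $i\in A$ an injective map from $X_i$ to the paths of $i$, such that the following holds. For active players using the profile $x$ and background players on their fixed paths, if $i\in A$ switches from $x_i$ to $x_i'$, then her cost changes by exactly $\frac1L\big(\mathcal E(x_{-i},x_i')-\mathcal E(x)\big)$. The size is $O(|A|\,\Delta D^2B^3)$.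

*Proof.* All special edges below are new and pairwise vertex-disjoint, with prescribed loads in $\{0,\dots,B-1\}$ provided at the end by one background road.

**Step 1: chains, which make the discounts.** For $\{i,j\}\in P$ and $(x,x')\in X_i\times X_j$ put
$$w=w_{ij}(x,x')=B^2+1-\frac{\Theta_{ij}(x,x')}L\ \in\ \tfrac1L\mathbb Z\cap[B^2,B^2+1],$$
and write $w=M+\sum_qa_q(1-\frac1q)$ by Lemma 1(b). The chain $R_{ij}(x,x')$ is a set of special edges: $2M$ of load $0$ and, for each $q\in\mathcal Q$, $a_q$ copies of a set of $q-1$ edges with loads $0,1,\dots,q-2$. It will be contained in the path of $i$ for $x$ and in the path of $j$ for $x'$, and no other active path will touch it. A single active user pays on it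
$$\alpha_{ij}(x,x')=\sum_{e\in R_{ij}(x,x')}\frac1{b_e+1}\in\tfrac1L\mathbb Z .$$
If both $i$ and $j$ use it, each pays $\sum_e\frac1{b_e+2}$ instead. On an edge of load $b$ the saving is $\frac1{b+1}-\frac1{b+2}=\frac1{(b+1)(b+2)}$. An edge of load $0$ saves $\frac12$, and a copy with loads $0,\dots,q-2$ saves the telescoping sum $\sum_{b=0}^{q-2}\big(\frac1{b+1}-\frac1{b+2}\big)=1-\frac1q$. The total saving is
$$2M\cdot\tfrac12+\sum_qa_q\Big(1-\frac1q\Big)=w. \tag{5}$$
The chain has at most $2(B^2+1)+(B-1)(B-1)^2\le4B^3$ edges, and at least $2$, since $M>0$.

As an illustration, let $B=2$, so $L=2$ and $\mathcal Q=\{2\}$. For $\Theta=0,1,2$ we need $w=5,\frac92,4$. The chains consist of $10$, $9$ and $8$ edges of load $0$ (for $\frac92=4+1\cdot\frac12$: $2\cdot4$ edges plus one copy of one edge), and sharing halves the cost of each edge.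

**Step 2: private special edges, which correct the price modulo $1$.** The prices $\alpha$ of the chains on a path are a by-product that we did not choose. For $i\in A$ and $x\in X_i$, Lemma 1(a) gives integers $0\le a_q<q$ (new ones, depending on $(i,x)$) with
$$\sum_q\frac{a_q}q\equiv\frac{\theta_i(x)}L-\sum_{j:\{i,j\}\in P}\ \sum_{x'\in X_j}\alpha_{ij}(x,x')\pmod1. \tag{6}$$
For each $q$ create $a_q$ special edges of load $q-1$, used among active paths only by the path of $(i,x)$. They cost her $\sum_qa_q/q$.

Let $\kappa=\kappa_i(x)$ be the number of special edges assigned to $(i,x)$, in chains or privately. At most $\Delta D$ chains are involved, so $\kappa\le4\Delta DB^3+(B-1)^2\le5\Delta DB^3$. If $i$ is in a pair, then $\kappa\ge2$.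

**Step 3: active paths, with lengths that correct the integer part.** Number all special edges $e_l=u_lv_l$, $l=1,\dots,m$. Since $P$ is nonempty, $m\ge2$. If $\kappa=0$, the path of $(i,x)$ is just one connector of length $\ell_i(x)$ from $s_i$ to $r$. Otherwise it begins with a connector of length $\ell_i(x)$ from $s_i$ to the $u$-end of its special edge of smallest index. It traverses its special edges from $u_l$ to $v_l$ in increasing order of index, passing from each to the next, and from the last to $r$, by connectors of length $2$. All connectors belong to this $(i,x)$ alone. The path is simple, since the special edges are vertex-disjoint and all connector interiors are new. Different $x$ give different paths, since their first connectors differ.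

Suppose no other active player shares a chain with her. Then she pays $\ell_i(x)$, plus $2\kappa$ for the other connectors, plus the prices of her special edges. That is $\ell_i(x)+g_i(x)+\theta_i(x)/L$ with
$$g_i(x)=2\kappa+\sum_{j,x'}\alpha_{ij}(x,x')+\sum_q\frac{a_q}q-\frac{\theta_i(x)}L. \tag{7}$$
This also covers $\kappa=0$, where the first three terms are $0$. By (6), $g_i(x)$ is an integer. It lies in $[-1,3\kappa]$: the first three terms are nonnegative and $\theta_i\le L$, and each special edge costs at most $1$. Now put
$$\Gamma_i=2+\max_{x\in X_i}g_i(x),\qquad\ell_i(x)=\Gamma_i-g_i(x).$$
Then $2\le\ell_i(x)\le3+3\max_x\kappa_i(x)$, so the connectors have legal lengths, and the undisturbed cost of $(i,x)$ is exactly $\Gamma_i+\theta_i(x)/L$.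

**Step 4: the background, which provides the loads.** Add the background road of Section 4 for $e_1,\dots,e_m$ with the prescribed loads, using $B-1$ background players. Active and background paths share only special edges. The graph is simple, because every active connector has length at least $2$ and new interior vertices. All sources are distinct.

**Step 5: the costs.** In profile $x$ consider player $i$. Among the chains on her path, $R_{ij}(x_i,x_j)$ with $\{i,j\}\in P$ are shared with $j$. Every other chain $R_{ij}(x_i,x')$, $x'\ne x_j$, is used by her alone. So for each partner $j$ she gets exactly one discount, $w_{ij}(x_i,x_j)$ by (5), and she pays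
$$\Gamma_i+\frac{\theta_i(x_i)}L-\sum_{j:\{i,j\}\in P}\Big(B^2+1-\frac{\Theta_{ij}(x_i,x_j)}L\Big)=\mathrm{const}_i+\frac1L\Big(\theta_i(x_i)+\sum_{j:\{i,j\}\in P}\Theta_{ij}(x_i,x_j)\Big).$$
The constant depends only on $i$, and the last parenthesis contains exactly the terms of $\mathcal E$ that involve $x_i$. So when $i$ switches, her cost changes by $\frac1L$ times the change of $\mathcal E$.

**Step 6: the size.** There are at most $|A|D$ pairs $(i,x)$. Each has connectors of total length at most $\ell_i(x)+2\kappa_i(x)=O(\Delta DB^3)$, and $m\le\sum_{i,x}\kappa_i(x)\le5|A|\Delta D^2B^3$. The special edges, the road and the sources contribute $O(m+B+|A|)$. The total is $O(|A|\Delta D^2B^3)$. $\square$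

Now feed the counter into Lemma 3: $|A|=2K$, $\Delta=K$, values in $[0,DS_K]$. If $L(B)\ge DS_K$, all values are allowed, and a switch that lowers $\mathcal E$ by $1$ lowers the mover's cost, hence also $\Phi$, by $1/L(B)$. We obtain the following.

**Corollary.** If $B\ge2$ and $L(B)\ge DS_K$, there is a unit-cost multicast game on a simple graph, with $2K+B-1$ players with distinct sources and size $O(K^2D^2B^3)$, having an improving sequence of length $T(D,K)$ in which every step decreases $\Phi$ by exactly $1/L(B)$.

## 7. Binary digits: proofs of Theorems 1 and 2

*Proof of Theorem 1.* Take $D=2$. Then $S_1=3$ and $S_{k+1}=2S_k+1$ give $S_K=2^{K+1}-1$, so $DS_K<2^{K+2}$. Take $B=K+3$; by Lemma 1(c), $L(B)\ge2^{K+2}>DS_K$. The Corollary gives a game with $2K+(K+2)=3K+2$ players, size $O(K^2(K+3)^3)=O(K^5)$, an improving sequence of length $T(2,K)=2^{K+2}-K-4$, and decrease $1/L(K+3)$ in each step. Since $N\ge n\to\infty$, $K\ge(N/C)^{1/5}$, and the length is at least $2^K$ (because $3\cdot2^K\ge K+4$), the length is $2^{\Omega(N^{1/5})}$, which exceeds every polynomial in $N$. $\square$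

*Proof of Theorem 2.* The purpose is to give every non-root vertex a player without disturbing the game. In the game of Theorem 1 all sources are distinct. For each vertex $v\ne r$ that is not a source, add a new vertex $t_v$ and edges $vt_v$, $t_vr$. Add a player at $v$ with path $v\,t_v\,r$ and a player at $t_v$ with path $t_v\,r$. These players never move, and the new edges are used by no other player. So every cost along the sequence of Theorem 1 is unchanged, and it remains an improving sequence with the same decreases. The graph is simple, and every non-root vertex, old or new, is the source of exactly one player. Each treated $v$ adds one vertex, two edges and two players, so the size grows by at most $5|V|$, hence by a factor of at most $6$. $\square$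

## 8. Counting by players: the rate $e^{n}$ and the threshold $\log N$

We use the Prime Number Theorem in the form $\ln L(x)=\psi(x)=(1+o(1))x$. By Theorem 3 the rate $e^n$ is then the most that $n$ players can give in graphs with $e^{o(n)}$ edges. Binary digits fall short of it: Theorem 1 spends $2K$ of its $3K+2$ players on the counter, while the length is governed by $L(B)$, which only the background players push up. Larger digits need fewer counter players. This is why the counter was set up in base $D$.

*Proof of Theorem 4(a).* **The weights.** By induction, $S_k=3D^{k-1}+\frac{D^{k-1}-1}{D-1}\le4D^{k-1}$: the formula holds for $k=1$, and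
$$D\Big(3D^{k-1}+\frac{D^{k-1}-1}{D-1}\Big)+1=3D^k+\frac{D^k-D+D-1}{D-1}=3D^k+\frac{D^k-1}{D-1}.$$
Hence $DS_K\le4D^K$.

**Choice of parameters.** Let $n$ be large and $D=\lceil\ln n\rceil$. Let $K\ge1$ be the largest integer with
$$2K\le n-1\qquad\text{and}\qquad4D^K\le L(n+1-2K), \tag{8}$$
and put $B=n+1-2K\ge2$. Such a $K$ exists for large $n$, since $4\lceil\ln n\rceil\le L(n-1)$, so $K=1$ qualifies. Then $L(B)\ge4D^K\ge DS_K$, and the Corollary gives a game with exactly $2K+B-1=n$ players.

**Length.** From $D^K\le L(n)$ we get $K\ln D\le(1+o(1))n$, so $K=O(n/\ln\ln n)=o(n)$. For large $n$ the number $K+1$ therefore satisfies the first condition in (8). By maximality it fails the second: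
$$4D^{K+1}>L(n-1-2K)=e^{(1-o(1))n}.$$
Since $4D=e^{o(n)}$, we get $D^K\ge e^{(1-o(1))n}$, and the length is at least $3(D^K-1)\ge e^{(1-o(1))n}$.

**Size.** It is $O(K^2D^2B^3)\le n^{5+o(1)}$, which is at most $n^6$ for large $n$. (If the exponent $5+o(1)$ is to be met from below as well, attach about $n^5$ unused pendant vertices at $r$; this changes no cost, and the size stays below $n^6$ for large $n$.)

**The statement on $T(n,m)$.** If $m\ge n^6$, the game just built has at most $m$ edges, so $\ln T(n,m)\ge(1-o(1))n$. If $m\le e^{o(n)}$, Theorem 3 gives $\ln T(n,m)\le\ln(mH_n)+\psi(n)=(1+o(1))n$. $\square$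

*Proof of Theorem 4(b).* **Few players force polynomial length.** Suppose $f(N)\le c\log N$ for all large $N$. By Theorem 3 the length is at most $N\cdot H_{f(N)}\cdot L(f(N))$. Here $H_{f(N)}\le f(N)\le N$, and $L(f(N))=e^{\psi(f(N))}=e^{O(\log N)}$ because $\psi(x)=O(x)$. So the length is $N^{O(1)}$.

**More players allow superpolynomial length.** Suppose $f(N)\ne O(\log N)$. Choose $N_i\to\infty$ with $f(N_i)/\log N_i\to\infty$. Put $n_i=\min\big(f(N_i),\lfloor N_i^{1/6}\rfloor\big)$; then still $n_i/\log N_i\to\infty$, and the cap keeps the game of part (a) with $n_i$ players small: its size is $n_i^{5+o(1)}\le N_i^{5/6+o(1)}$. To reach exactly $f(N_i)$ players, add one pendant vertex at $r$ carrying $f(N_i)-n_i$ further players, whose only path is the pendant edge. They affect nobody else. The size is at most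
$$N_i^{5/6+o(1)}+\frac{N_i}2+2\le N_i$$
for large $i$, since $f(N_i)\le N_i/2$. The improving sequence of part (a) has length at least $e^{(1-o(1))n_i}$. As $n_i/\log N_i\to\infty$, this is $N_i^{\omega(1)}$, which no polynomial in $N$ bounds. $\square$

## 9. Improving steps versus best responses, and the exponent of $N$

The theorems concern improving steps: the sequence is exhibited, and every step strictly lowers the mover's cost. Since improving dynamics always converge, each exhibited sequence extends to a run ending in a pure Nash equilibrium, and that run is at least as long. It is not claimed that the steps are best responses, nor that all runs from the given profile are long.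

The constant $1$ in the exponent of Theorem 4(a), measured in the number of players, is optimal for multicast games, by the upper bound on $T(n,m)$. As a function of the total size, the bounds in the theorems are $2^{\Omega(N^{1/5})}$ from below and $2^N$ from above; the optimal exponent of $N$ is not determined here.
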